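\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Same-sign extensions between simple modules\\ of symmetric groups}


\begin{abstract}
To a partition one attaches a sign, the parity of the total leg length of the $p$-hooks removed on the way to its $p$-core. It was conjectured that two simple modules of equal sign in a block of a symmetric group with abelian defect group have no non-split extension. We show that this is false for infinitely many odd primes $p$, even in blocks of weight at most a constant times $(\log p)^2$. Up to a constant depending on the block, the sign is the parity of a degree in the Khovanov--Lauda--Rouquier grading. At the smallest $n$ for which a simple Hecke algebra module labeled by a partition with at most $N<p$ rows becomes reducible modulo $p$, we prove that the graded multiplicities of the new constituents are concentrated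 in degree $0$, and this forces an extension between simple modules of equal sign. Williamson's torsion theorem ensures that, for infinitely many $p$, such an $n$ exists within the range of abelian defect.
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $p$ be an odd prime and $F$ a field of characteristic $p$. The simple $F\mathfrak S_n$-modules are the heads $D^\lambda$ of the Specht modules $S^\lambda$, where $\lambda$ runs over the $p$-regular partitions of $n$ (those without $p$ equal nonzero parts). When do two of them extend each other non-trivially?

Removing $p$-hooks from a partition $\lambda$ until none is left produces its $p$-core; the number of hooks removed is the \emph{weight} of $\lambda$. The \emph{leg length} of a hook is the number of rows it meets, minus one. Let $l_p$ be the sum of the leg lengths of the hooks removed, and put $\delta_p(\lambda)=(-1)^{l_p}$. The number $l_p$ may depend on the order of removal, but the sign does not (Morris--Olsson \cite{MO}; see also Lemma~\ref{lem:sign}). Two partitions of $n$ belong to the same block of $F\mathfrak S_n$ if and only if they have the same $p$-core, and a block of weight $w$ has abelian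 defect group exactly when $w<p$. The following conjecture is stated in \cite{MFO}; here $\operatorname{Ext}^1$ is taken over $F\mathfrak S_n$.

\begin{conjecture}\label{conj}
Let $D^\lambda$ and $D^\mu$ be simple modules of a block of $F\mathfrak S_n$ with abelian defect group. If $\delta_p(\lambda)=\delta_p(\mu)$, then $\operatorname{Ext}^1(D^\lambda,D^\mu)=0$.
\end{conjecture}

There are two reasons to expect a positive answer. The first is small weight. A block of weight $0$ is a simple algebra. In weight $1$ consider the principal block of $F\mathfrak S_p$. Its partitions are the hooks $(p-l,1^l)$ with $0\le l\le p-1$; each is a single $p$-hook of leg length $l$, so the sign is $(-1)^l$. The Brauer tree of this block is a line whose vertices are these hooks in the order of $l$, without exceptional vertex, and for $l\le p-2$ the edge labeled by $D^{(p-l,1^l)}$ joins the vertices $l$ and $l+1$. Two simple modules extend each other exactly when their edges are distinct and share a vertex, that is, when the values of $l$ differ by $1$. Then their signs differ.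

The second reason is the grading on $F\mathfrak S_n$. Each simple module has a unique self-dual grading, so $\operatorname{Ext}^1(D^\lambda,D^\mu)$ is graded too. We shall see in Proposition~\ref{prop:parity} that, for $\lambda$ and $\mu$ in one block, it lives in even degrees if $\delta_p(\lambda)=\delta_p(\mu)$ and in odd degrees otherwise. So the conjecture says that, in blocks of abelian defect, $\operatorname{Ext}^1$ between simple modules lives in odd degrees. This would hold if the (graded) basic algebra of the block had a semisimple part in degree $0$ and were generated by it together with its part of degree $1$. To disprove the conjecture we look for an extension of degree $0$.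

\subsection{Results}
All $D^\lambda$ are defined over $\mathbb F_p$ and absolutely irreducible, and $\operatorname{Ext}^1_{F\mathfrak S_n}(F\otimes D^\lambda,F\otimes D^\mu)=F\otimes\operatorname{Ext}^1_{\mathbb F_p\mathfrak S_n}(D^\lambda,D^\mu)$. So we take $F=\mathbb F_p$ from now on. ``Regular'' means $p$-regular, and ``rows'' means nonzero parts.

Let $\zeta$ be a primitive $p$-th root of $1$ in characteristic $0$, let $S_0^\lambda$ be the Specht modules of the Hecke algebra $H_n(\zeta)$ of $\mathfrak S_n$, and for $\lambda$ regular let $D_0^\lambda$ be the simple head of $S_0^\lambda$. The module $D_0^\lambda$ can be reduced modulo $p$ to an $\mathbb F_p\mathfrak S_n$-module $\overline{D_0^\lambda}$, which is well defined up to composition factors and contains $D^\lambda$ exactly once (Section~\ref{sec:reduction}). We call $\lambda$ \emph{good} if $\overline{D_0^\lambda}=D^\lambda$ and \emph{bad} otherwise. With gradings,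
\[
[\overline{D_0^\lambda}]=\sum_\kappa a_{\lambda\kappa}(v)\,[D^\kappa],\qquad a_{\lambda\kappa}(v)\in\mathbb N[v^{\pm1}],
\]
where $v^d$ records a degree shift by $d$. Put $K_\lambda=\{\kappa\ne\lambda: a_{\lambda\kappa}\neq0\}$.

\begin{theorem}\label{thm:A}
Let $1\le N<p$, and suppose that some regular partition with at most $N$ rows is bad. Let $n$ be minimal such that there is a bad $\lambda\vdash n$ with at most $N$ rows, and let $\lambda$ be any such partition. Then every $a_{\lambda\kappa}$ is a constant; $\lambda$ and all $\kappa\in K_\lambda$ lie in one block and have the same sign $\delta_p$; and $\operatorname{Ext}^1(D^\lambda,D^\kappa)\ne0$ for some $\kappa\in K_\lambda$.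
\end{theorem}

For the existence of bad partitions let $\{H_w\}$ be the standard basis of the Hecke algebra of $\mathfrak S_N$, and let $\underline H_w=\sum_x h_{x,w}H_x$ and ${}^p\!\underline H_w=\sum_x{}^ph_{x,w}H_x$ be its Kazhdan--Lusztig basis and its $p$-canonical basis. The coefficients $h_{x,w}$ and ${}^ph_{x,w}$ are the graded stalk ranks of the indecomposable parity sheaves on the flag variety of $GL_N(\mathbb C)$, with coefficients in $\mathbb Q$ and in $\mathbb F_p$ respectively.

\begin{theorem}\label{thm:B}
Let $p$ be odd and $N\ge3$ with $\binom N2<p$ and ${}^p\!\underline H_w\ne\underline H_w$ for some $w\in\mathfrak S_N$. Then there are $n\le p\binom N2<p^2$ and distinct regular $\lambda,\kappa\vdash n$ in one block, of weight $\le\binom N2<p$ (hence of abelian defect), with $\delta_p(\lambda)=\delta_p(\kappa)$ and $\operatorname{Ext}^1(D^\lambda,D^\kappa)\ne0$. Infinitely many primes $p$ admit such an $N$. Hence Conjecture~\textup{\ref{conj}} is false.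
\end{theorem}

\subsection{The idea}
In characteristic $0$ there are no extensions of degree $0$: the projective cover of a self-dual simple module has all its other composition factors in strictly positive degree shifts. Degree-$0$ extensions can only come from a difference between characteristics $0$ and $p$. If $\lambda$ is bad, a suitable lattice in $D_0^\lambda$ reduces to a module with simple head $D^\lambda$ and nonzero radical, which gives $\operatorname{Ext}^1(D^\lambda,D^\kappa)\ne0$ for some $\kappa\in K_\lambda$. This says nothing yet about the signs, which are governed by the parity of the exponents of $v$ in $a_{\lambda\kappa}$ (Corollary~\ref{cor:sign}).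

So we must control the grading on the reduction. This is done by restricting to smaller symmetric groups. The $i$-restriction $e_iD^\lambda$ contains one distinguished simple module with multiplicity the quantum integer $[\varepsilon]$, where $\varepsilon=\varepsilon_i(\lambda)$. In characteristic $0$ the other constituents occur only in shifts of absolute value at most $\varepsilon-2$. If $\lambda$ is bad of minimal size, $\kappa\in K_\lambda$ and $e_i$ does not kill $D^\kappa$, then $\varepsilon_i(\kappa)<\varepsilon_i(\lambda)$. We look for an $i$ for which $\varepsilon_i(\kappa)=\varepsilon_i(\lambda)-1\ge1$. Then the distinguished constituent of $e_iD^\kappa$ already fills the whole range of shifts permitted to the non-distinguished constituents of $e_iD_0^\lambda$, so that there is no room for a shift of $D^\kappa$. Such an $i$ is found on the abacus, and this is where $N<p$ enters. Section~\ref{sec:tworows} carries out the argument for two rows, where everything can be done by hand.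

Bad partitions of weight less than $p$ are produced in Section~\ref{sec:existence}. Around a suitable special point in the dominant region, tilting characters of $GL_N$, hence decomposition numbers of symmetric groups, are given by the $p$-canonical basis of the \emph{finite} Hecke algebra of $\mathfrak S_N$. Williamson's torsion theorem, the source of counterexamples to James' conjecture, provides the required $p$ and $N$.

\section{Graded modules and reduction modulo $p$}

\subsection{The graded algebra}
Put $I=\mathbb Z/p$, $[m]=v^{m-1}+v^{m-3}+\dots+v^{1-m}$ and $[m]!=[1]\cdots[m]$. For a commutative ring $A$ let $R_n(A)=A\otimes R_n(\mathbb Z)$ be the cyclotomic Khovanov--Lauda--Rouquier (KLR) algebra of type $A^{(1)}_{p-1}$ and weight $\Lambda_0$. It is generated by orthogonal idempotents $e(\mathbf i)$ $(\mathbf i\in I^n)$ with sum $1$, elements $y_1,\dots,y_n$ commuting with the $e(\mathbf i)$, and $\psi_1,\dots,\psi_{n-1}$ with $\psi_re(\mathbf i)=e(s_r\mathbf i)\psi_r$, where $s_r$ interchanges the entries $r$ and $r+1$. Its relations are homogeneous for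
\[
\deg e(\mathbf i)=0,\qquad \deg y_r=2,\qquad \deg\psi_re(\mathbf i)=-a_{i_r,i_{r+1}},
\]
where $a_{ii}=2$, $a_{i,i\pm1}=-1$, and $a_{ij}=0$ otherwise (recall $p\ge3$). It is a finitely generated $A$-module (Kang--Kashiwara \cite{KK}; it is free of rank $n!$ by Li \cite{Li}).

For a graded module $M$ let $M\langle d\rangle$ be its shift with $M\langle d\rangle_m=M_{m-d}$, and in Grothendieck groups write $v^d[M]=[M\langle d\rangle]$. The graded (formal) character of $M$ records the graded dimensions of all $e(\mathbf i)M$; putting $v=1$ gives the ungraded one. \emph{Bar-invariant} means invariant under $v\mapsto v^{-1}$. Inequalities between Laurent polynomials are meant coefficientwise.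

The node in row $a$ and column $b$ of a partition has residue $b-a\in I$. The \emph{content} of a partition is the multiset of its residues.

\begin{fact}[Brundan--Kleshchev \cite{BKinv}; Khovanov--Lauda \cite{KL}, Kleshchev \cite{Klbook}]\label{fact:BK}
$R_n(\mathbb F_p)\cong\mathbb F_p\mathfrak S_n$ and $R_n(\mathbb Q(\zeta))\cong H_n(\zeta)$. Under these isomorphisms $e(\mathbf i)$ projects to the generalized Jucys--Murphy eigenspace of residue sequence $\mathbf i$. Over any field, the simple $R_n$-modules are gradable and absolutely irreducible, and each has a unique grading that is self-dual for the anti-involution fixing the generators. The characters, graded or ungraded, of non-isomorphic simple modules are linearly independent.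
\end{fact}

In particular the simple modules over $R_n(\mathbb Q)$, hence over $R_n(\mathbb Q_p)$, are forms of the $D_0^\lambda$. From now on $D^\lambda$ is a module over $R_n(\mathbb F_p)$ and $D_0^\lambda$ one over $R_n(\mathbb Q_p)$, each with its self-dual grading; their graded characters are bar-invariant.

\subsection{Restriction and normal nodes}
For $i\in I$ let $e_iM=\bigoplus_{\mathbf j\in I^{n-1}}e(\mathbf ji)M$. This is an exact, degree-preserving functor from $R_n$-modules to $R_{n-1}$-modules, it commutes with duality, and ungraded restriction is $\bigoplus_ie_i$.

List the addable and removable nodes of residue $i$ of $\lambda$ from top to bottom, and successively cancel pairs consisting of an addable node and a removable node below it with nothing uncancelled between them. The removable nodes that survive are called \emph{normal}. Let $\varepsilon_i(\lambda)$ be their number and, if it is positive, let $\tilde e_i\lambda$ be $\lambda$ without its lowest normal $i$-node. After cancellation the list consists of $\varepsilon_i(\lambda)$ removable nodes followed by addable nodes. Passing to $\tilde e_i\lambda$ turns the last surviving removable node into the first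 surviving addable one and affects no other node of residue $i$. So $\varepsilon_i(\tilde e_i\lambda)=\varepsilon_i(\lambda)-1$, and $\lambda$ can be recovered from $\tilde e_i\lambda$: \emph{the map $\tilde e_i$ is injective where it is defined.}

\begin{fact}[Kleshchev \cite{Kl95}, Brundan \cite{Br98}; graded: \cite{KL}, \cite{BKadv}]\label{fact:branching}
The following holds for $D^\lambda$, and likewise for $D_0^\lambda$. If $\varepsilon_i(\lambda)=0$ then $e_iD^\lambda=0$. Otherwise $\tilde e_i\lambda$ is regular, $e_iD^\lambda$ has a simple head isomorphic to $D^{\tilde e_i\lambda}$ up to shift, and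
\[
[e_iD^\lambda]=[\varepsilon_i(\lambda)]\,[D^{\tilde e_i\lambda}]+\sum_{\nu:\ \varepsilon_i(\nu)<\varepsilon_i(\lambda)-1}c_\nu(v)[D^\nu],\qquad c_\nu(v)=c_\nu(v^{-1})\in\mathbb N[v^{\pm1}].
\]
\end{fact}

Iterating, we see that $e_i^mD^\lambda\neq0$ if and only if $m\le\varepsilon_i(\lambda)$. In particular $e_i^{r-1}$ with $r=\varepsilon_i(\lambda)$ kills all $D^\nu$ in the sum above, whence
\begin{equation}\label{eq:divided}
[e_i^rD^\lambda]=[r]!\,[D^{\tilde e_i^r\lambda}]\qquad\text{for } r=\varepsilon_i(\lambda).
\end{equation}

In characteristic $0$ one has more: the extreme shifts in $e_iD_0^\lambda$ are occupied by $D_0^{\tilde e_i\lambda}$ alone.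

\begin{lemma}\label{lem:range}
In characteristic $0$, the $c_\nu$ in Fact~\textup{\ref{fact:branching}} involve only $v^d$ with $|d|\le\varepsilon_i(\lambda)-2$.
\end{lemma}
\begin{proof}
In characteristic $0$ the graded decomposition numbers lie in $\delta+v\mathbb N[v]$, with $\delta\in\{0,1\}$ the Kronecker symbol (Brundan--Kleshchev \cite{BKadv}), hence so do the entries of the graded Cartan matrix. Thus all composition factors of the projective cover of $D_0^\mu$, other than its head, occur in shifts $>0$. Since $e_iD_0^\lambda$ has simple head $D_0^{\tilde e_i\lambda}\langle s\rangle$ for some $s$, it is a quotient of the shifted projective cover, and all its other composition factors, including the other copies of $D_0^{\tilde e_i\lambda}$, have shift $>s$. As $D_0^{\tilde e_i\lambda}$ has multiplicity $[\varepsilon_i(\lambda)]$, we get $s=-(\varepsilon_i(\lambda)-1)$. So every $v^d$ in $c_\nu$ has $d>-(\varepsilon_i(\lambda)-1)$, and $c_\nu(v)=c_\nu(v^{-1})$ gives the claim.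
\end{proof}

\subsection{Specht modules and tilting modules}
We write $\trianglerighteq$ for the dominance order. If $\kappa\trianglerighteq\lambda$, then $\kappa$ has no more rows than $\lambda$.

\begin{fact}\label{fact:specht}
For every partition $\lambda$, all composition factors $D^\kappa$ of $S^\lambda$ have $\kappa\trianglerighteq\lambda$, and $D^\lambda$ occurs once if $\lambda$ is regular; the same holds over $H_n(\zeta)$. The modules $S^\lambda$ and $S_0^\lambda$ have the same ungraded character, given by the residue sequences of the standard $\lambda$-tableaux. The restriction of $S^\lambda$, or $S_0^\lambda$, to $n-1$ is filtered by the Specht modules of $\lambda\setminus A$, where $A$ runs over the removable nodes.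
\end{fact}

For a dominant weight $\mu$ of $GL_N(\overline{\mathbb F}_p)$ let $\nabla(\mu)$ be the induced module with simple socle $L(\mu)$ and let $T(\mu)$ be the indecomposable tilting module of highest weight $\mu$. Write $(T:\nabla(\mu))$ for multiplicities in a filtration by induced modules. For the quantum group of $GL_N$ at a parameter $q$ of odd order $p$ with $q^2=\zeta$ write $\nabla_q,L_q,T_q$.

\begin{fact}\label{fact:tilting}
Let $\lambda,\kappa\vdash n$ have at most $N$ rows, $\kappa$ regular. Then
\[
[S^\lambda:D^\kappa]=(T(\kappa):\nabla(\lambda)),\qquad [S_0^\lambda:D_0^\kappa]=(T_q(\kappa):\nabla_q(\lambda)).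
\]
\end{fact}
Here James \cite{James} and Dipper--James \cite{DJ} give $[S^\lambda:D^\kappa]=[\nabla(\lambda'):L(\kappa')]$ with transposed partitions, and Donkin \cite{Do93,Do98} and Du--Parshall--Scott \cite{DPS} give $[\nabla(\lambda'):L(\kappa')]=(T(\kappa):\nabla(\lambda))$. One then truncates to $GL_N$. The quantum case is the same.

\subsection{Reduction modulo $p$}\label{sec:reduction}
Let $V$ be a finite-dimensional graded $R_n(\mathbb Q_p)$-module. The $R_n(\mathbb Z_p)$-submodule generated by finitely many homogeneous generators of $V$ is a graded lattice, since $R_n(\mathbb Z_p)$ is finitely generated over $\mathbb Z_p$. For any graded lattice $L$ in $V$, each $e(\mathbf i)L_m$ is a lattice in $e(\mathbf i)V_m$, so $L/pL$ and $V$ have the same graded character. By Fact~\ref{fact:BK}, the class $\overline{[V]}:=[L/pL]$ depends only on the graded character of $V$. It is additive in $V$ and compatible with shifts, and $\overline{[e_iV]}=e_i\overline{[V]}$ because $e_iL$ is a lattice in $e_iV$. Writing $[\overline{D_0^\lambda}]$ for $\overline{[D_0^\lambda]}$, we define the Laurent polynomials $a_{\lambda\kappa}\in\mathbb N[v^{\pm1}]$ by $\overline{[D_0^\lambda]}=\sum_\kappa a_{\lambda\kappa}(v)[D^\kappa]$.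 They are bar-invariant because the characters of $D_0^\lambda$ and of the $D^\kappa$ are. For an ungraded lattice $L$ in $D_0^\lambda$ the same argument gives $[L/pL]=\sum_\kappa a_{\lambda\kappa}(1)[D^\kappa]$.

Since $S^\tau$ and $S_0^\tau$ have the same character, for every partition $\tau$
\begin{equation}\label{eq:adjust}
[S^\tau:D^\kappa]=\sum_\nu[S_0^\tau:D_0^\nu]\,a_{\nu\kappa}(1).
\end{equation}
For $\tau=\lambda$ regular, the term $\nu=\lambda$ shows $a_{\lambda\kappa}(1)\le[S^\lambda:D^\kappa]$, so
\begin{equation}\label{eq:dom}
a_{\lambda\kappa}\neq0\ \Longrightarrow\ \kappa\trianglerighteq\lambda .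
\end{equation}
For $\tau=\kappa=\lambda$ a nonzero term of \eqref{eq:adjust} has $\lambda\trianglerighteq\nu\trianglerighteq\lambda$. Hence $a_{\lambda\lambda}(1)=1$, and $a_{\lambda\lambda}=1$ by bar-invariance. So $\lambda$ is bad if and only if $K_\lambda\ne\emptyset$. All $\kappa\in K_\lambda$ have the same content as $\lambda$, hence lie in its block, and they have no more rows than $\lambda$.

\section{The abacus, and two rows by hand}

\subsection{Beads}
Fix $N\ge1$ and represent a partition $\lambda$ with at most $N$ rows by the $N$ beads
\[
\beta_j=\lambda_j+N-j\qquad(1\le j\le N)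
\]
at distinct positions in $\{0,1,2,\dots\}$. A bead $\beta$ lies on the \emph{runner} $\beta\bmod p\in\{0,\dots,p-1\}$. Larger beads belong to higher rows, and we say that they are \emph{above} the smaller ones.

The last node of row $a$ has residue $\lambda_a-a=\beta_a-N$. We therefore say that a node has \emph{class} $i$ if its residue is $i-N$, and from now on residue sequences and $e_i,\tilde e_i,\varepsilon_i$ are indexed by classes. Removing a node of class $i$ moves a bead from runner $i$ one position down, to runner $i-1$; this is possible if and only if the bead is not at position $0$ and the preceding position is empty. Adding a node of class $i$ moves a bead from runner $i-1$ one position up. Only one addable node is not seen by the beads, namely the one in row $N+1$ if $\lambda_N\ge1$. It has residue $-N$, that is, class $0$, and it lies below all other nodes. So it never influences which removable nodes are normal.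

Let $c_i$ be the number of beads on runner $i$, and $m_i$ the number of nodes of class $i$. Building $\lambda$ up from $\emptyset$ we see
\begin{equation}\label{eq:ci}
c_i(\lambda)=c_i(\emptyset)+m_i-m_{i+1},
\end{equation}
so the $c_i$ depend only on $N$ and the content. Moreover $\varepsilon_i(\lambda)\le c_i(\lambda)$, since removable nodes of class $i$ correspond to certain beads on runner $i$.

\subsection{The sign counts inversions}
Let $\operatorname{inv}(\lambda)$ be the number of pairs of beads $x>y$ with $\operatorname{runner}(x)<\operatorname{runner}(y)$.

\begin{lemma}\label{lem:sign}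
If $\lambda$ has at most $N$ rows, then $\delta_p(\lambda)=(-1)^{\operatorname{inv}(\lambda)+\operatorname{inv}(\mathrm{core})}$, where $\mathrm{core}$ is the $p$-core of $\lambda$. Consequently $\delta_p(\lambda)\delta_p(\mu)=(-1)^{\operatorname{inv}(\lambda)+\operatorname{inv}(\mu)}$ for $\lambda,\mu$ in the same block with at most $N$ rows.
\end{lemma}
\begin{proof}
Removing a $p$-hook of leg length $l$ moves a bead from $\beta$ to $\beta-p$ on its own runner, past exactly $l$ beads. These lie strictly between $\beta-p$ and $\beta$, hence on other runners. The order of these $l$ pairs is reversed while the runners stay the same, so exactly these $l$ pairs change their inversion status. Summing over the hooks removed gives the first claim. The second follows because partitions in the same block have the same core.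
\end{proof}

\subsection{Two rows}\label{sec:tworows}
We carry out the whole argument for $N=2$. The result is an actual extension between simple modules of equal sign, though in a block of weight $p$, just beyond abelian defect.

\begin{example}\label{ex:two}
Let $n=p^2+p-1$ and $\lambda=(p^2-1,p)$. We show that $n$ is the smallest size of a bad partition with at most two rows, that $\lambda$ is bad, that $\delta_p(\lambda)=\delta_p((n))$, and that the Specht module $S^\lambda$ provides a non-zero element of $\operatorname{Ext}^1(D^\lambda,D^{(n)})$. The block has weight $p$, so this alone does not contradict Conjecture~\ref{conj}.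

\emph{Where the beads are.} Let $\mu$ be a bad partition with at most two rows, of minimal size $m$ (such partitions exist, since $\lambda$ will turn out to be bad), and let $\kappa\in K_\mu$. A one-row partition is good by \eqref{eq:dom}, so $\mu$ has two rows and its beads are both $\ge1$. Since $e_i$ is exact and compatible with reduction, $\varepsilon_i(\kappa)\le\varepsilon_i(\mu)$ for all $i$. Equality with a value $r\ge1$ is impossible: by \eqref{eq:divided}, applying $e_i^r$ and dividing by $[r]!$ would exhibit $\tilde e_i^r\kappa\ne\tilde e_i^r\mu$ in $K_{\tilde e_i^r\mu}$, so the smaller partition $\tilde e_i^r\mu$ would be bad.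

Suppose that a runner $i\ne0$ carries a bead while runner $i-1$ is empty. Then, for $\mu$ as well as for $\kappa$, every bead on runner $i$ gives a normal node, so $\varepsilon_i(\mu)=\varepsilon_i(\kappa)=c_i\ge1$, which is excluded. Hence the beads lie both on runner $0$, or one on runner $0$ and one on runner $1$. As $p\ge3$, runner $p-1$ is empty, so $\varepsilon_0$ is the number of beads on runner $0$ at positions other than $0$. For $\mu$ this is $c_0\ge1$. So it is not $c_0$ for $\kappa$, and $\kappa$ has a bead at $0$. If the other bead of $\kappa$ were on runner $1$, at $1+kp$, then $k=0$ would give $\kappa=\emptyset$, and $k\ge1$ would give $\varepsilon_1(\kappa)=1=c_1$, whence $\varepsilon_1(\mu)=1$, which is excluded. We conclude that, for some $x>y\ge1$,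
\[
\mu:\ \{xp,\,yp\},\qquad \kappa:\ \{(x+y)p,\,0\},\qquad \varepsilon_0(\mu)=2,\quad \varepsilon_0(\kappa)=1 .
\]
There are no inversions, so the signs agree by Lemma~\ref{lem:sign}.

\emph{What the grading sees.} In general the signs will be compared through degrees. By Lemma~\ref{lem:range} with $\varepsilon_0(\mu)=2$ we have $[e_0D_0^\mu]=(v+v^{-1})[D_0^{\tilde e_0\mu}]+\sum c_\nu[D_0^\nu]$ with \emph{constants} $c_\nu$. All partitions here have size $m-1$ and at most two rows, hence are good, so the reduction is obtained by omitting the subscripts $0$ of the modules $D_0$. But it contains $a_{\mu\kappa}(v)[e_0D^\kappa]$, in which $D^{\tilde e_0\kappa}$ has coefficient $a_{\mu\kappa}(v)\cdot[1]$, and $\tilde e_0\kappa\ne\tilde e_0\mu$. So $a_{\mu\kappa}(v)\le c_{\tilde e_0\kappa}$ is a constant.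

\emph{Which sizes occur.} Put $k=x+y$. Then $m=kp-1$, $\kappa=(m)$ and $\mu=(xp-1,yp)$. If $[S_0^\mu:D_0^\nu]\ne0$, then $\nu$ has at most two rows and both its beads on runner $0$, so $\nu_1-\nu_2=lp-1$ for some $l\ge1$. For such $\nu$ the quantum Steinberg tensor product theorem says that $L_q(\nu)$ has dimension $p\cdot l=\dim\nabla_q(\nu)$, because the highest weight of $L_q(\nu)$ for $SL_2$ is $(p-1)+p(l-1)$. So $\nabla_q(\nu)$ is simple and $T_q(\nu)=\nabla_q(\nu)$. By Fact~\ref{fact:tilting}, $S_0^\mu=D_0^\mu$. Hence $a_{\mu\kappa}(1)=[S^\mu:D^{(m)}]=(T((m)):\nabla(\mu))$ by \eqref{eq:adjust}. If $k\le p$, Steinberg's theorem in characteristic $p$ gives $\dim L((m))=p\cdot\dim L(k-1)=pk=\dim\nabla((m))$ (with $L(k-1)$ for $SL_2$), so $\nabla((m))=T((m))$ is simple and $a_{\mu\kappa}=0$, a contradiction. So $k\ge p+1$ and $m\ge p^2+p-1=n$.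

\emph{The value $n$ is attained.} For $\lambda=(p^2-1,p)$ the beads are $\{p^2,p\}$, so as before $S_0^\lambda=D_0^\lambda$ and $a_{\lambda\kappa}(1)=[S^\lambda:D^\kappa]$ for all $\kappa$. By the standard description of Specht modules as intersections of kernels, $S^\lambda$ is the set of those vectors in the permutation module on the $p$-subsets of $\{1,\dots,n\}$ that are killed, for each $i$ with $0\le i<p$, by the map sending a $p$-subset to the sum of its $i$-subsets. This map sends the sum of all $p$-subsets to $\binom{n-i}{p-i}$ times the sum of all $i$-subsets, and
\[
\binom{n-i}{p-i}=\frac{p^2(p^2+1)\cdots(p^2+p-1-i)}{(p-i)!}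
\]
is divisible by $p$, as the numerator is divisible by $p^2$ and the denominator is not. So $S^\lambda$ has a trivial submodule $D^{(n)}$, and $\lambda$ is bad, of minimal size.

\emph{The extension.} By the first part $K_\lambda=\{(n)\}$. So $S^\lambda$ has simple head $D^\lambda$, containing the only copy of $D^\lambda$, and its radical is nonzero with all composition factors trivial. Hence $\operatorname{Ext}^1(D^\lambda,D^{(n)})\neq0$. The block has core $(p-1)$ and weight $p$.
\end{example}

With more rows three things change. The abacus analysis has to find the right class $j$ to restrict along, which need not be $0$. The signs are no longer visible from the beads and have to be read off from the degree of $a_{\lambda\kappa}$. And $S_0^\lambda$ need not be simple, so another lattice must provide the extension. We begin with the signs.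

\section{The sign as a degree parity}

For $\mathbf i\in I^n$ let $\pi(\mathbf i)\in\mathbb Z/2$ be the parity of $\#\{l<k:\ i_l=i_k+1\}$. It does not change when residues are replaced by classes. Interchanging $i_r$ and $i_{r+1}$ affects only the pair $(r,r+1)$. Since $p\ge3$, at most one of $i_r=i_{r+1}+1$ and $i_{r+1}=i_r+1$ holds, so $\pi$ changes if and only if $i_r-i_{r+1}=\pm1$, which is exactly the case when $\deg\psi_re(\mathbf i)$ is odd. As $\deg y_r=2$, it follows that
\begin{equation}\label{eq:parity}
e(\mathbf i)R_ne(\mathbf j)\ \text{ lives in degrees }\equiv\pi(\mathbf i)+\pi(\mathbf j)\pmod 2.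
\end{equation}
A simple graded module is generated by any nonzero homogeneous vector in any of its spaces $e(\mathbf j)D^\lambda$. So for each $\lambda$ there is $t(\lambda)\in\mathbb Z/2$ such that, for all $\mathbf i$, all degrees of $e(\mathbf i)D^\lambda$ are $\equiv\pi(\mathbf i)+t(\lambda)$. We determine $t(\lambda)$, up to a constant depending on the block, by removing lowest normal nodes one at a time. The point is that the sign $(-1)^{\varepsilon-1}$ produced by the shift in $e_iD^\lambda$ is, up to a factor depending only on the content and $N$, the one produced by the change of inversions.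

\begin{lemma}\label{lem:degrees}
Let the base field be $\mathbb Q_p$ or $\mathbb F_p$. There is $C\in\mathbb Z/2$, depending only on the content and $N$ and not on the field, such that for every regular $\lambda$ of this content with at most $N$ rows, $e(\mathbf i)(D^\lambda)_m\ne0$ implies
\[
m\equiv\pi(\mathbf i)+\operatorname{inv}(\lambda)+C\pmod2
\]
\textup{(}for the self-dual grading; read $D_0^\lambda$ over $\mathbb Q_p$\textup{)}.
\end{lemma}
\begin{proof}
We show by induction on $n$ that $t(\lambda)-\operatorname{inv}(\lambda)$ depends only on the content and $N$, by a formula independent of the field. For $n=0$ there is only $\lambda=\emptyset$, with $t(\emptyset)=0$, and $\operatorname{inv}(\emptyset)$ depends only on $N$. Let $n\ge1$. As $D^\lambda\neq0$ there is a class $i$ with $\varepsilon=\varepsilon_i(\lambda)>0$. Let $A$ be the lowest normal node of class $i$ and $\lambda^-=\tilde e_i\lambda=\lambda\setminus A$. Let $m_q$ be the number of nodes of class $q$ of $\lambda$.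

\emph{Change of $t$.} By Fact~\ref{fact:branching}, $D^{\lambda^-}$ occurs in $e_iD^\lambda$ with shift $\varepsilon-1$. For sequences $\mathbf j$ of classes of $\lambda^-$ we have $\pi(\mathbf ji)=\pi(\mathbf j)+m_{i+1}$. Comparing degrees on $e(\mathbf ji)D^\lambda=e(\mathbf j)e_iD^\lambda$,
\begin{equation}\label{eq:tchange}
t(\lambda)\equiv t(\lambda^-)+(\varepsilon-1)+m_{i+1}.
\end{equation}

\emph{Change of $\operatorname{inv}$.} Let $b$ be the bead that moves from $\beta-1$ (in $\lambda^-$) to $\beta$ (in $\lambda$). Its order relative to the other beads does not change. Let $\mathrm{ab}_q$ and $\mathrm{be}_q$ be the numbers of other beads on runner $q$ above and below $b$.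

If $i\ne0$, then $b$ moves from runner $i-1$ to runner $i$. The pairs of $b$ with beads above it on runner $i-1$ become inverted, those with beads below it on runner $i$ cease to be inverted, and nothing else changes. The change is $\mathrm{ab}_{i-1}-\mathrm{be}_i$.

If $i=0$, then $b$ moves from runner $p-1$ to runner $0$. The pairs with beads above it on runners $q\ne p-1$ cease to be inverted, and those with beads below it on runners $q\neq0$ become inverted. The change is
\[
-\sum_{q\ne p-1}\mathrm{ab}_q+\sum_{q\ne0}\mathrm{be}_q\equiv\mathrm{ab}_{p-1}+\mathrm{be}_0+(N-1),
\]
because $\sum_q(\mathrm{ab}_q+\mathrm{be}_q)=N-1$. With $[i=0]$ equal to $1$ if $i=0$ and to $0$ otherwise, in both cases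
\begin{equation}\label{eq:invchange}
\operatorname{inv}(\lambda)-\operatorname{inv}(\lambda^-)\equiv\mathrm{ab}_{i-1}+\mathrm{be}_i+(N-1)[i=0].
\end{equation}

\emph{Bringing in $\varepsilon$.} Consider the addable and removable nodes of class $i$ above $A$. As $A$ survives the cancellation, no cancelled pair has its addable node above $A$ and its removable node below $A$ (such a pair would have the uncancelled node $A$ between its members), and no uncancelled addable node is above $A$. As $A$ is the lowest normal node, exactly $\varepsilon-1$ uncancelled removable nodes are above $A$. So above $A$ we have $\#\text{removable}-\#\text{addable}=\varepsilon-1$. On the other hand, among the beads above $b$, each one on runner $i$ gives a removable node unless the preceding position is occupied, and each one on runner $i-1$ gives an addable node unless the following position is occupied. (A bead at position $0$ cannot be above $b$. The position following a bead above $b$ on runner $i-1$, and the position preceding a bead above $b$ on runner $i$, are again above $b$.) The exceptions come in pairs of adjacent beads, so $\#\text{removable}+\#\text{addable}\equiv\mathrm{ab}_{i-1}+\mathrm{ab}_i$.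 Hence $\varepsilon-1\equiv\mathrm{ab}_{i-1}+\mathrm{ab}_i$. Since $b$ is on runner $i$ in $\lambda$, we have $\mathrm{be}_i=c_i(\lambda)-1-\mathrm{ab}_i$. Inserting this and \eqref{eq:ci} into \eqref{eq:invchange},
\[
\operatorname{inv}(\lambda)-\operatorname{inv}(\lambda^-)\equiv(\varepsilon-1)+c_i(\emptyset)+m_i-m_{i+1}-1+(N-1)[i=0].
\]
Subtracting this from \eqref{eq:tchange}, the terms $\varepsilon-1$ cancel and the two terms $m_{i+1}$ add up to an even number:
\[
t(\lambda)-\operatorname{inv}(\lambda)\equiv t(\lambda^-)-\operatorname{inv}(\lambda^-)+c_i(\emptyset)+m_i+1+(N-1)[i=0].
\]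
In the course of removing all nodes, the steps of class $i$ are met with $m_i,m_i-1,\dots,1$ nodes of class $i$ present. So the increments sum to $\sum_i\sum_{s=1}^{m_i}\bigl(c_i(\emptyset)+s+1+(N-1)[i=0]\bigr)$, which depends only on the content and $N$.
\end{proof}

\begin{corollary}\label{cor:sign}
If $v^d$ occurs in $a_{\lambda\kappa}(v)$, then $\delta_p(\lambda)\delta_p(\kappa)=(-1)^d$.
\end{corollary}
\begin{proof}
Let $N\ge1$ be at least the number of rows of $\lambda$, and $L$ a graded lattice in $D_0^\lambda$. By Lemma~\ref{lem:degrees} over $\mathbb Q_p$, all degrees of $e(\mathbf i)(L/pL)$ are $\equiv\pi(\mathbf i)+\operatorname{inv}(\lambda)+C$. The partition $\kappa$ has the same content and at most $N$ rows. So by the same lemma over $\mathbb F_p$, with the same $C$, the composition factor $D^\kappa\langle d\rangle$ contributes degrees $\equiv\pi(\mathbf i)+\operatorname{inv}(\kappa)+C+d$ for some $\mathbf i$. Hence $d\equiv\operatorname{inv}(\lambda)+\operatorname{inv}(\kappa)$, and Lemma~\ref{lem:sign} applies.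
\end{proof}

\section{The smallest bad partitions}\label{sec:A}

This section proves Theorem~\ref{thm:A}. Minimality first restricts the normal nodes of $\lambda$ and of $\kappa\in K_\lambda$; this leaves so few bead configurations that a suitable class can be found, and restriction along it pins down the degrees.

Let $n$ and $\lambda$ be as in the theorem. Since $\emptyset$ is good, $n\ge1$. We replace $N$ by the exact number of rows of $\lambda$ and use the classes belonging to this $N$; still $1\le N<p$, and
\begin{equation}\label{eq:min}
\text{every regular partition of size $<n$ with at most $N$ rows is good.}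
\end{equation}
Let $\kappa\in K_\lambda$. Then $\kappa$ has at most $N$ rows, the content of $\lambda$, and the same numbers $c_i$.

\subsection{Comparing normal nodes}

\begin{lemma}\label{lem:eps}
For every class $i$ we have $\varepsilon_i(\kappa)\le\varepsilon_i(\lambda)\le c_i$. If $\varepsilon_i(\kappa)=\varepsilon_i(\lambda)$, then both are $0$.
\end{lemma}
\begin{proof}
If $m>\varepsilon_i(\lambda)$, then $e_i^mD_0^\lambda=0$, so $e_i^m$ kills the reduction and its composition factor $D^\kappa$. This is the first inequality; the second was noted in general.

Suppose $\varepsilon_i(\kappa)=\varepsilon_i(\lambda)=r\ge1$. Apply $e_i^r$ to $\overline{[D_0^\lambda]}=\sum_{\kappa'}a_{\lambda\kappa'}[D^{\kappa'}]$, where $\varepsilon_i(\kappa')\le r$ for all terms by the first inequality. On the left use \eqref{eq:divided} for $D_0^\lambda$. On the right the terms with $\varepsilon_i(\kappa')<r$ vanish, and \eqref{eq:divided} applies to the others: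
\[
[r]!\,\overline{[D_0^{\tilde e_i^r\lambda}]}=[r]!\sum_{\kappa':\ \varepsilon_i(\kappa')=r}a_{\lambda\kappa'}\,[D^{\tilde e_i^r\kappa'}].
\]
As $\tilde e_i$ is injective, $\tilde e_i^r\kappa\ne\tilde e_i^r\lambda$, so $\tilde e_i^r\kappa\in K_{\tilde e_i^r\lambda}$. Thus $\tilde e_i^r\lambda\vdash n-r$ is bad with at most $N$ rows, contradicting \eqref{eq:min}.
\end{proof}

\subsection{The shape of the abacus}
If $D^\kappa$ is to be compared with $D_0^\lambda$ by a functor $e_j$, we need $\varepsilon_j(\kappa)\ge1$, and then $\varepsilon_j(\lambda)$ is larger. The next lemma finds a class where it is larger by exactly $1$. Figure~\ref{fig} illustrates its conclusion.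

\begin{lemma}\label{lem:shape}
There are a class $j$ and an integer $r\ge2$ such that
\[
\varepsilon_j(\lambda)=r,\qquad \varepsilon_j(\kappa)=r-1\qquad\text{for all }\kappa\in K_\lambda .
\]
\end{lemma}
\begin{proof}
\emph{The nonempty runners are $0,1,\dots,m-1$ for some $m\le N$.} Suppose that $i\ne0$, runner $i$ is nonempty and runner $i-1$ is empty. Then for both $\lambda$ and $\kappa$ all $c_i$ beads on runner $i$ are removable, and there are no addable nodes of class $i$. So $\varepsilon_i(\lambda)=\varepsilon_i(\kappa)=c_i>0$, contradicting Lemma~\ref{lem:eps}. Hence the nonempty runners form an initial segment $0,\dots,m-1$ with $m\ge1$, and $m\le N$ since each carries a bead. Here $N<p$ is used: as $m\le N\le p-1$, \emph{runner $p-1$ is empty.} This is the starting point for what follows.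

\emph{Class $0$.} As runner $p-1$ is empty, every bead on runner $0$ not at position $0$ gives a removable node, and no addable node of class $0$ lies above it. As $\lambda$ has exactly $N$ rows, its position $0$ is empty, so $\varepsilon_0(\lambda)=c_0\ge1$. By Lemma~\ref{lem:eps}, $\varepsilon_0(\kappa)\neq c_0$. So position $0$ is occupied in $\kappa$, and $\varepsilon_0(\kappa)=c_0-1$.

\emph{Class $i$ with $1\le i\le m-1$, if $c_0=\dots=c_{i-1}=1$ and the only bead of $\kappa$ on runner $i-1$ is at position $i-1$.} A bead of $\kappa$ at position $i$ would not be removable, while all beads on runner $i$ at positions $>i$ are removable. The only possible addable node of class $i$ comes from the bead at $i-1$, if position $i$ is empty, and lies below all of them. If position $i$ were empty, then $\varepsilon_i(\kappa)=c_i\ge1$, hence $\varepsilon_i(\lambda)=c_i$, contradicting Lemma~\ref{lem:eps}. So position $i$ is occupied in $\kappa$, and $\varepsilon_i(\kappa)=c_i-1$. If moreover $c_i=1$, then the only bead of $\kappa$ on runner $i$ is at position $i$, and we can continue with $i+1$.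

\emph{Conclusion.} If all of $c_0,\dots,c_{m-1}$ were $1$, then $m=N$ and $\kappa$ would have beads $0,1,\dots,N-1$, that is, $\kappa=\emptyset$, contradicting $n\ge1$. Let $j$ be minimal with $c_j\ge2$ and put $r=c_j$; these depend only on the block and $N$. We have shown $\varepsilon_j(\kappa)=r-1\ge1$. By Lemma~\ref{lem:eps}, $\varepsilon_j(\lambda)\in\{r-1,r\}$, and the value $r-1$ is excluded.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=.5]
\foreach \x in {0,1,2,3,4} {
  \draw[gray] (\x,-.4)--(\x,6.4);
  \draw[gray] (\x+8,-.4)--(\x+8,6.4);
  \node at (\x,-.9) {\scriptsize \x};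
  \node at (\x+8,-.9) {\scriptsize \x};
  \foreach \y in {0,1,2,3,4,5,6} {
    \fill[gray] (\x,\y) circle (.06);
    \fill[gray] (\x+8,\y) circle (.06);
  }
}
\foreach \x/\y in {0/1,1/2,1/3} \fill (\x,\y) circle (.27);
\foreach \x/\y in {8/0,9/0,9/6} \fill (\x,\y) circle (.27);
\node at (2,7.2) {$\lambda$};
\node at (10,7.2) {$\kappa$};
\end{tikzpicture}
\caption{A pair of bead configurations of the kind left over by Lemma~\ref{lem:shape}, for $p=5$ and $N=3$ (position $5k+i$ is drawn on runner $i$ at height $k$, starting with $k=0$ at the bottom). On the left $\lambda=(14,10,5)$ with beads $16,11,5$; on the right $\kappa=(29)$ with beads $31,1,0$. Here $c_0=1$, $c_1=2$, so $j=1$ and $r=2$: both beads of $\lambda$ on runner $1$ give normal nodes, but only one of $\kappa$ does. The picture shows positions only; it is not asserted that $\lambda$ is bad.}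
\label{fig}
\end{figure}

\subsection{The multiplicities are constant}

\begin{proposition}\label{prop:constant}
For all $\kappa\in K_\lambda$ the Laurent polynomial $a_{\lambda\kappa}$ is a constant, and $\delta_p(\kappa)=\delta_p(\lambda)$.
\end{proposition}
\begin{proof}
Let $j$ and $r$ be as in Lemma~\ref{lem:shape}. By Fact~\ref{fact:branching} and Lemma~\ref{lem:range},
\[
[e_jD_0^\lambda]=[r]\,[D_0^{\tilde e_j\lambda}]+\sum_\nu c_\nu(v)[D_0^\nu],\qquad c_\nu\text{ involving only }v^d\text{ with }|d|\le r-2.
\]
All partitions occurring here have size $n-1$. By Fact~\ref{fact:specht} each of them dominates some $\lambda\setminus A$, hence has at most $N$ rows, so it is good by \eqref{eq:min}. Therefore the reduction of $e_jD_0^\lambda$ has class $[r][D^{\tilde e_j\lambda}]+\sum_\nu c_\nu[D^\nu]$. It also equals $\sum_{\kappa'}a_{\lambda\kappa'}[e_jD^{\kappa'}]$, a sum of terms with nonnegative coefficients, in which $D^{\tilde e_j\kappa}$ has coefficient at least $a_{\lambda\kappa}(v)[r-1]$. By injectivity $\tilde e_j\kappa\neq\tilde e_j\lambda$. So, coefficientwise,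
\[
a_{\lambda\kappa}(v)\,[r-1]\le c_{\tilde e_j\kappa}(v).
\]
The right side has degrees in $[-(r-2),r-2]$, while $[r-1]$ with $r\ge2$ has extreme degrees $\pm(r-2)$. So no $v^d$ with $d\neq0$ can occur in $a_{\lambda\kappa}$. Corollary~\ref{cor:sign} with $d=0$ gives the equality of signs.
\end{proof}

It matters here that $\varepsilon_j(\kappa)$ is only one less than $\varepsilon_j(\lambda)$. If it were two less and still positive, the same inequality would only bound the exponents in $a_{\lambda\kappa}$ by $1$ in absolute value, which does not decide the parity.

\subsection{The extension}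
\begin{proof}[Proof of Theorem~\textup{\ref{thm:A}}]
In view of Proposition~\ref{prop:constant} and the end of Section~\ref{sec:reduction}, it remains to find the extension. We construct a lattice in $D_0^\lambda$ whose reduction has simple head $D^\lambda$.

As $R_n(\mathbb Z_p)$ is a finitely generated $\mathbb Z_p$-module, idempotents lift from $R_n(\mathbb F_p)$. Let $f\in R_n(\mathbb Z_p)$ be an idempotent lifting one that generates a projective cover of $D^\lambda$, and put $P=R_n(\mathbb Z_p)f$. For a lattice $L'$ in $D_0^\lambda$,
\[
\dim_{\mathbb Q_p}\operatorname{Hom}(P,D_0^\lambda)=\dim fD_0^\lambda=\operatorname{rank}fL'=\dim f(L'/pL')=[L'/pL':D^\lambda]=a_{\lambda\lambda}(1)=1,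
\]
where the equality $\dim f(L'/pL')=[L'/pL':D^\lambda]$ uses that $D^\lambda$ is absolutely irreducible. So there is a nonzero map $P\to D_0^\lambda$. Its image $L$ is finitely generated over $\mathbb Z_p$ and spans the simple module $D_0^\lambda$, so it is a lattice. Then $M=L/pL$ is a nonzero quotient of $P/pP$, hence has simple head $D^\lambda$. Its composition factors are $D^\lambda$, once, and the $D^\kappa$ with $\kappa\in K_\lambda\ne\emptyset$. So $\operatorname{rad}M\ne0$, and $D^\lambda$ does not occur in it. Choose a constituent $D^\kappa$ of the semisimple module $\operatorname{rad}M/\operatorname{rad}^2M$. Then $\kappa\in K_\lambda$, and $M/\operatorname{rad}^2M$ has a quotient with simple head $D^\lambda$ and radical $D^\kappa$. So $\operatorname{Ext}^1(D^\lambda,D^\kappa)\ne0$.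
\end{proof}

\section{Existence of bad partitions}\label{sec:existence}

By \eqref{eq:adjust}, bad partitions exist wherever a decomposition number of $\mathfrak S_n$ differs from the corresponding one of $H_n(\zeta)$. Both are tilting multiplicities for $GL_N$, and these are given by antispherical Kazhdan--Lusztig theory of the affine Weyl group. We choose weights for which it collapses to the theory of the finite group $\mathfrak S_N$.

\subsection{Tilting characters and torsion}
Let $W_f=\mathfrak S_N$ and $\rho=(N-1,\dots,1,0)$. Let $\Phi$ be the root system of $GL_N$, and let $W=W_f\ltimes\mathbb Z\Phi$ act on weights by the $p$-dilated dot action $\bullet$: the group $W_f$ acts by $x\bullet\mu=x(\mu+\rho)-\rho$, and $\gamma\in\mathbb Z\Phi$ by translation by $p\gamma$. The reflecting hyperplanes are given by $\langle\mu+\rho,\alpha^\vee\rangle\in p\mathbb Z$, and their complement is the union of the open alcoves, which $W$ permutes simply transitively. Let ${}^fW$ be the set of minimal representatives of $W_f\backslash W$. For $\lambda_0$ in the open fundamental alcove, $y\bullet\lambda_0$ is dominant if and only if $y\in{}^fW$. Let ${}^ph_{y,w}$ $(y,w\in W)$ be the normalized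 graded stalk ranks of the indecomposable parity sheaves $\mathcal E_w$ with coefficients in $\mathbb F_p$ on the affine flag variety, and $h_{y,w}$ the ordinary Kazhdan--Lusztig polynomials, which are obtained in the same way from coefficients in $\mathbb Q$.

\begin{fact}[Riche--Williamson \cite{RW} for $GL_N$; Achar--Makisumi--Riche--Williamson \cite{AMRW}]\label{fact:RW}
Let $p>N\ge3$, let $\lambda_0$ be a weight in the open fundamental alcove and $y,w\in{}^fW$. Then
\[
(T(w\bullet\lambda_0):\nabla(y\bullet\lambda_0))={}^pn_{y,w}(1),\qquad {}^pn_{y,w}=\sum_{z\in W_f}(-v)^{\ell(z)}\,{}^ph_{zy,w}.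
\]
In the quantum case the same holds with $h$ in place of ${}^ph$ \textup{(}Soergel \cite{Soergel}, with the Kazhdan--Lusztig equivalence\textup{)}.
\end{fact}

\begin{fact}[Williamson \cite{Wi}, with an appendix by Kontorovich, McNamara and Williamson]\label{fact:torsion}
There is $c>1$ such that for all $N\gg0$ there are a prime $p>c^N$ and a nonzero integer $C$ divisible by $p$ for which the $1\times1$ matrix $(\pm C)$ is the degree-$0$ local intersection form of a Bott--Samelson resolution at some $z\in\mathfrak S_{N'}$, $N'\le N$.
\end{fact}

For such $p$ and $N$ we have ${}^p\!\underline H_w\ne\underline H_w$ for some $w\in\mathfrak S_N$. Indeed, the multiplicity of the unshifted parity sheaf $\mathcal E_z$ in the Bott--Samelson sheaf is the rank of this form (Juteau--Mautner--Williamson \cite{JMW}), which is $1$ over $\mathbb Q$ and $0$ over $\mathbb F_p$. The Bott--Samelson sheaf gives the same element of the Hecke algebra over $\mathbb Q$ and over $\mathbb F_p$. If the two bases agreed, both multiplicities would be the same coefficient in its expansion. This produces a $w\in\mathfrak S_{N'}$, and the Schubert varieties for $\mathfrak S_{N'}$ are also Schubert varieties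 for $\mathfrak S_N$. We also need that, for every $w\in\mathfrak S_N$,
\begin{equation}\label{eq:positive}
{}^p\!\underline H_w=\underline H_w+\sum_{z<w}m_z\,\underline H_z,\qquad m_z\in\mathbb N[v^{\pm1}]
\end{equation}
(Jensen--Williamson \cite{JW}).

\subsection{The alcoves around a special point}
Let $p$ and $N$ be as in Theorem~\ref{thm:B}; then $p>\binom N2\ge N$. For $u\in\mathfrak S_N$ put
\[
\mu_u=(p-1)\rho+u\rho .
\]
The consecutive differences of the entries of $\mu_u$ are at least $(p-1)-(N-1)>0$ and the last entry is $\ge0$. So $\mu_u$ is a partition with distinct parts, hence regular, with at most $N$ rows and of size $(p-1)\binom N2+\binom N2=p\binom N2$.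

Put $\xi=p\rho-\rho$. We have $\mu_u+\rho=p\rho+u\rho$, where $\langle p\rho,\alpha^\vee\rangle\in p\mathbb Z$ and $0<|\langle u\rho,\alpha^\vee\rangle|\le N-1<p$ for every root $\alpha$. On the half-open segment from $\xi$ (excluded) to $\mu_u$ no hyperplane is met, so $\mu_u$ lies in an open alcove whose closure contains $\xi$. The group $\operatorname{Stab}_W(\xi)$ is generated by the reflections in the hyperplanes through $\xi$, one for each positive root. It consists of the maps $\xi+\rho+\eta\mapsto\xi+\rho+x\eta$ with $x\in W_f$ (these lie in $W$ because $\rho-x\rho\in\mathbb Z\Phi$). It is therefore isomorphic to $W_f$ and permutes the $\mu_u$ simply transitively.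

Let $\lambda_0$ be the representative in the open fundamental alcove of the $W$-orbit of the $\mu_u$, and let $g_1\bullet\lambda_0=\mu_1$. Then
\[
\{g\in W:\ g\bullet\lambda_0\in\{\mu_u\}\}=\operatorname{Stab}_W(\xi)\,g_1=g_1W_J,\qquad W_J=g_1^{-1}\operatorname{Stab}_W(\xi)g_1 .
\]
The group $W_J$ is the stabilizer of $g_1^{-1}\bullet\xi$, which is a point of the closed fundamental alcove. So $W_J$ is a standard parabolic subgroup. It is finite of rank $N-1$, so $J$ is the affine diagram, an $N$-cycle, with one vertex removed, and it has type $A_{N-1}$. We identify $W_J$ with $\mathfrak S_N$ as a Coxeter group. Let $d$ be the element of minimal length in $g_1W_J$. Since all $\mu_u$ are dominant, $dx\in{}^fW$ for all $x\in W_J$.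

\begin{lemma}\label{lem:local}
For $x,w\in W_J$ we have ${}^pn_{dx,dw}={}^ph_{dx,dw}={}^ph_{x,w}$, and likewise in characteristic $0$.
\end{lemma}
\begin{proof}
\emph{First equality.} Let $z\in W_f$ with ${}^ph_{zdx,dw}\ne0$, so that $zdx\le dw$. For all $x'\in W_J$, since $dx'\in{}^fW$ and $d$ is minimal in $dW_J$,
\[
\ell(zdx')=\ell(z)+\ell(dx')=\ell(z)+\ell(d)+\ell(x').
\]
So $zd$ is minimal in $zdW_J$. Projection to minimal representatives of the cosets of $W_J$ preserves the Bruhat order, so $zd\le d$. Hence $\ell(z)+\ell(d)\le\ell(d)$ and $z=1$: only one term of the alternating sum survives.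

\emph{Second equality.} Let $\mathcal B$ be the Iwahori subgroup and $P_J\supset\mathcal B$ the parahoric subgroup of type $J$. Then $P_J/\mathcal B$ is the flag variety of $GL_N$, with Schubert cells $\mathcal Bx\mathcal B/\mathcal B$, $x\in W_J$. The subset $X_d=\mathcal BdP_J/\mathcal B$ of the affine flag variety is the preimage of a $\mathcal B$-orbit in the partial affine flag variety of type $J$. Hence it is locally closed, and it is the disjoint union of the strata $\mathcal Bdx\mathcal B/\mathcal B$, $x\in W_J$. Let $U_d\cong\mathbb A^{\ell(d)}$ be the product of the $\ell(d)$ affine root subgroups for which $U_d\to\mathcal BdP_J/P_J$, $u\mapsto udP_J$, is an isomorphism. Then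
\[
U_d\times P_J/\mathcal B\to X_d,\qquad(u,g\mathcal B)\mapsto udg\mathcal B,
\]
is an isomorphism. Since $\ell(dx)=\ell(d)+\ell(x)$ we have $\mathcal Bd\mathcal B\cdot\mathcal Bx\mathcal B=\mathcal Bdx\mathcal B$, so it maps $U_d\times\mathcal Bx\mathcal B/\mathcal B$ into, hence onto, $\mathcal Bdx\mathcal B/\mathcal B$.

Now $X_d$ is open in its closure $\overline{X_d}$, which contains the support of $\mathcal E_{dw}$. The restriction of an indecomposable parity sheaf to an open union of strata meeting its support is an indecomposable parity sheaf \cite{JMW}. On the other hand, the pullback of $\mathcal E_w$ along the projection $X_d\to P_J/\mathcal B$, shifted by $\ell(d)$, is a parity sheaf, and it is indecomposable since pullback along a projection with fiber an affine space is fully faithful. Both are supported on the closure in $X_d$ of the stratum of $dw$, so they are isomorphic by the uniqueness of indecomposable parity sheaves. Comparing the stalks on the stratum of $dx$, where the shift $\ell(d)$ accounts for $\ell(dx)-\ell(x)$ in the normalization, we get ${}^ph_{dx,dw}={}^ph_{x,w}$. The same argument applies with coefficients in $\mathbb Q$.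
\end{proof}

\begin{proposition}\label{prop:exist}
Under the hypotheses of Theorem~\textup{\ref{thm:B}} there is a bad regular $\nu\vdash p\binom N2$ with at most $N$ rows.
\end{proposition}
\begin{proof}
Choose $w$ with ${}^p\!\underline H_w\neq\underline H_w$, and $x$ with $m_x\ne0$ in \eqref{eq:positive}. All $h_{y,z}$ and $m_z$ have nonnegative coefficients and $h_{x,x}=1$, so
\[
{}^ph_{x,w}(1)\ge h_{x,w}(1)+m_x(1)>h_{x,w}(1).
\]
Put $\tau=dx\bullet\lambda_0$ and $\kappa=dw\bullet\lambda_0$. Both are among the $\mu_u$, so they are regular partitions of $p\binom N2$ with at most $N$ rows. By Fact~\ref{fact:tilting}, Fact~\ref{fact:RW} and Lemma~\ref{lem:local},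
\[
[S^\tau:D^\kappa]={}^ph_{x,w}(1)\ne h_{x,w}(1)=[S_0^\tau:D_0^\kappa].
\]
If all $\nu$ with $[S_0^\tau:D_0^\nu]\neq0$ were good, then \eqref{eq:adjust} would give equality. So some such $\nu$ is bad. It satisfies $\nu\trianglerighteq\tau$, hence has at most $N$ rows.
\end{proof}

\section{Failure of the conjecture and consequences}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:B}}]
By Proposition~\ref{prop:exist} there is a bad partition of $p\binom N2$ with at most $N$ rows, and $N\le\binom N2<p$. Theorem~\ref{thm:A} gives $n\le p\binom N2<p^2$ and distinct regular $\lambda,\kappa\vdash n$ in one block with $\delta_p(\lambda)=\delta_p(\kappa)$ and $\operatorname{Ext}^1(D^\lambda,D^\kappa)\ne0$. The weight of the block is at most $n/p\le\binom N2<p$, so its defect group is abelian. By Fact~\ref{fact:torsion} and the discussion following it, for all $N\gg0$ there is a prime $p>c^N>\binom N2$ satisfying the hypothesis. These primes are unbounded, so there are infinitely many of them.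
\end{proof}

\begin{corollary}\label{cor:log}
There is a constant $C$ such that for infinitely many $p$ Conjecture~\textup{\ref{conj}} fails in a block of weight $w\le C(\log p)^2$. In particular, for every $\epsilon>0$ it remains false if the condition $w<p$ is replaced by $w<p^\epsilon$.
\end{corollary}
\begin{proof}
For $p$ and $N$ as in Fact~\ref{fact:torsion}, with $N$ large, we have $N<\log p/\log c$, and the weight of the block in Theorem~\ref{thm:B} is at most $\binom N2\le N^2/2$. Moreover $C(\log p)^2<p^\epsilon$ for large $p$.
\end{proof}

Conversely, the conjecture in small degrees would have implied irreducibility of reductions.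

\begin{corollary}
Let $n<p^2$. If the assertion of Conjecture~\textup{\ref{conj}} held for $\mathfrak S_m$ for all $m\le n$, then $\overline{D_0^\lambda}$ would be irreducible for every regular $\lambda\vdash m\le n$ with fewer than $p$ rows.
\end{corollary}
\begin{proof}
For $m\le n<p^2$ all blocks of $\mathfrak S_m$ have weight $<p$. If some $\lambda$ as in the statement were bad, Theorem~\ref{thm:A} with $N=p-1$ would give a counterexample to the conjecture in some degree $\le n$.
\end{proof}

Finally we return to the grading. Let $\operatorname{ext}^1$ denote extensions in the category of finite-dimensional graded modules with degree-preserving maps. Then $\operatorname{Ext}^1(X,Y)=\bigoplus_d\operatorname{ext}^1(X,Y\langle d\rangle)$.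

\begin{proposition}\label{prop:parity}
Let $\lambda,\kappa\vdash n$ be regular and in one block. If $\operatorname{ext}^1(D^\lambda,D^\kappa\langle d\rangle)\neq0$, then $\delta_p(\lambda)\delta_p(\kappa)=(-1)^d$. Hence Conjecture~\textup{\ref{conj}} says exactly that, in blocks of abelian defect, $\operatorname{Ext}^1$ between self-dual graded simple modules lives in odd degrees. The extensions obtained from Theorem~\textup{\ref{thm:A}} can be taken of degree $0$.
\end{proposition}
\begin{proof}
By \eqref{eq:parity}, every graded module $X$ over the block is the direct sum of submodules $X^{(0)}$ and $X^{(1)}$, where $X^{(t)}$ consists of the parts of the spaces $e(\mathbf i)X$ in degrees $\equiv\pi(\mathbf i)+t$. So the two end terms of a non-split extension of simple modules have the same $t$. By Lemma~\ref{lem:degrees} with $N\ge n$ beads, $D^\lambda$ has $t=\operatorname{inv}(\lambda)+C$ and $D^\kappa\langle d\rangle$ has $t=\operatorname{inv}(\kappa)+C+d$. So $d\equiv\operatorname{inv}(\lambda)+\operatorname{inv}(\kappa)$, and Lemma~\ref{lem:sign} gives the first claim. The second claim follows.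

For the last claim, in the proof of Theorem~\ref{thm:A} the idempotent $f$ can be taken homogeneous of degree $0$, because the projective cover of a graded simple module is graded and idempotents lift in degree-$0$ parts. The one-dimensional space $\operatorname{Hom}(P,D_0^\lambda)$ is then spanned by a homogeneous map, and its image $L$ is a graded lattice in $D_0^\lambda$. Since the $a_{\lambda\kappa}$ are constants, all composition factors of $L/pL$ are self-dual graded simple modules in shift $0$. The radical layers of $L/pL$ are graded, so the extension found there has degree $0$.
\end{proof}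

\begin{thebibliography}{99}
\bibitem{AMRW} Achar, Makisumi, Riche and Williamson, 2019.
\bibitem{Br98} Brundan, 1998.
\bibitem{BKinv} Brundan and Kleshchev, Invent.\ Math.\ 178 (2009).
\bibitem{BKadv} Brundan and Kleshchev, Adv.\ Math.\ 222 (2009).
\bibitem{DJ} Dipper and James.
\bibitem{Do93} Donkin, 1993.
\bibitem{Do98} Donkin, 1998.
\bibitem{DPS} Du, Parshall and Scott, 1998.
\bibitem{James} James, 1980.
\bibitem{JW} Jensen and Williamson.
\bibitem{JMW} Juteau, Mautner and Williamson.
\bibitem{KK} Kang and Kashiwara, 2012.
\bibitem{KL} Khovanov and Lauda, 2009.
\bibitem{Kl95} Kleshchev, 1995.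
\bibitem{Klbook} Kleshchev, book.
\bibitem{Li} G. Li, 2017.
\bibitem{MFO} Mathematisches Forschungsinstitut Oberwolfach, \texttt{https://ems.press/content/serial-article-files/46045?nt=1}.
\bibitem{MO} Morris and Olsson.
\bibitem{RW} Riche and Williamson, Ast\'erisque 397 (2018).
\bibitem{Soergel} Soergel, 1997/98.
\bibitem{Wi} Williamson, with an appendix by Kontorovich, McNamara and Williamson, JAMS 30 (2017).
\end{thebibliography}

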